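# The coefficient $2/5$ in the Bondy–Locke bound is sharp

## 1. The theorem $\alpha^*=2/5$ and a weighted companion

**Theorem 1.** For every $\varepsilon>0$ there are 3-connected graphs $G$ of maximum degree at most $4$, with $p(G)$ arbitrarily large, such that
$$c(G)<\Bigl(\tfrac25+\varepsilon\Bigr)(p(G)-1).$$
Hence $\alpha^*\le 2/5$, and with the Bondy–Locke bound $\alpha^*=2/5$.

**Theorem 2.** Let $x\ne y$ be vertices of a graph $G$ joined by three internally disjoint paths, let $P$ be any $x$–$y$ path in $G$, and let $w:E(P)\to[0,\infty)$. Then some cycle through both $x$ and $y$ contains edges of $P$ of total weight at least $\frac25 w(P)$.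

Here is what the symbols mean. All graphs are finite and simple. The circumference $c(G)$ is the number of vertices of a longest cycle, and $p(G)$ is the number of vertices of a longest path, so that a longest path has $p(G)-1$ edges. A graph is *3-connected* if it has at least 4 vertices and stays connected after deletion of any set of at most 2 vertices. Finally, $\alpha^*$ is the supremum of all real $\alpha$ such that $c(G)\ge\alpha(p(G)-1)$ for every 3-connected $G$.

In plain words: if a 3-connected graph contains a long path, how long a cycle must it contain? Dirac showed $c(G)\ge 2(p(G)-1)^{1/2}$ for 2-connected graphs. Bondy and Locke (Discrete Math. 33 (1981)) showed $c(G)\ge\frac25(p(G)-1)$ for 3-connected graphs. Locke showed $c(G)\ge\frac{2k-4}{3k-4}(p(G)-1)$ for $k$-connected graphs, $k\ge3$, which for $k=3$ is again $\frac25$. It is known that the 3-connected coefficient cannot exceed $\frac34$. So $\frac25\le\alpha^*\le\frac34$, and the question is whether $\frac25$ is the truth. Theorem 1 says it is. Moreover an additive constant does not help: if $c(G)\ge\alpha(p(G)-1)-K$ held for all 3-connected $G$ with some $\alpha>\frac25$, then Theorem 1 with $\varepsilon=\frac12(\alpha-\frac25)$ would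 give $\frac12(\alpha-\frac25)(p(G)-1)<K$ for graphs with $p(G)$ arbitrarily large, which is absurd.

Theorem 2 contains the lower bound. Let $P$ be a longest path of a 3-connected graph, with ends $x,y$. By Menger's theorem $x$ and $y$ are joined by three internally disjoint paths, and Theorem 2 with $w\equiv1$ yields a cycle with at least $\frac25(p(G)-1)$ edges. So these notes prove $\alpha^*=\frac25$ without relying on the quoted Bondy–Locke theorem. By Theorem 1 the constant in Theorem 2 is also best possible.

Sections 2–6 prove Theorem 1, and Sections 7–10 prove Theorem 2. The two halves are logically independent.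

## 2. Small graphs, star products, and a proof that $\alpha^*\le 3/4$

In $K_4$ we have $c=p=4$ and $c/(p-1)=4/3$. To get a small ratio we need graphs whose longest paths beat their longest cycles. Take $K_{3,m}$ with $m\ge4$. It is 3-connected, since deleting two vertices leaves vertices on both sides. A cycle alternates sides, so $c=6$. A path contains no two consecutive vertices of the large side, so it has at most $3+4$ vertices, and $p=7$. The ratio is $6/6=1$. But note the combinatorics: a path can visit *four* vertices of the large side and a cycle only *three*. If those vertices were heavy, the ratio would be close to $3/4$. The next operation makes vertices heavy.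

**Definition (star product).** Let $G_1,G_2$ be disjoint graphs and let $z_i\in V(G_i)$ have degree 3, with neighbours $u_1,u_2,u_3$ (of $z_1$) and $w_1,w_2,w_3$ (of $z_2$). The star product is $(G_1-z_1)\cup(G_2-z_2)$ plus the three edges $u_iw_i$. We say that $z_1$ is *replaced by* $G_2-z_2$. All remaining vertices keep their degrees.

For example, replacing a vertex of $K_4$ by $K_4$ minus a vertex gives the triangular prism. In general, star product with $K_4$ replaces a cubic vertex by a triangle.

**Lemma 1.** If $G_1,G_2$ are 3-connected, so is their star product $G$.

*Proof.* Let $V_i=V(G_i)-z_i$ and $S\subset V(G)$ with $|S|\le2$. If $S\subseteq V_1$, then $V_2$ induces the connected graph $G_2-z_2$, and contracting it turns $G-S$ into $G_1-S$, with $z_1$ as the contracted vertex. As $G_1-S$ is connected, so is $G-S$. The case $S\subseteq V_2$ is symmetric. If $S=\{s_1,s_2\}$ with $s_i\in V_i$, then $G_i-z_i-s_i$ is connected for $i=1,2$. Each $s_i$ lies on at most one of the three disjoint edges $u_1w_1,u_2w_2,u_3w_3$, so one of these edges survives and joins the two parts. $\square$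

**Definition (gadget, passage).** A *gadget* is $D=F-r$, where $F$ is 3-connected and $r$ is a vertex of degree 3 whose neighbours, the *poles*, are labelled $o,p,q$. A *passage* of $D$ is a path in $D$ joining two distinct poles.

**Lemma 2.** Suppose a gadget $D$ has replaced a cubic vertex. A path with both ends outside $D$, or a cycle not contained in $D$, meets $D$ either not at all or in exactly one passage. If it does not use the edge leaving $D$ at the pole $o$, this passage joins $p$ and $q$.

*Proof.* Only three edges leave $D$, and they leave at distinct poles. The path or cycle uses an even number of them, so $0$ or $2$. If $0$, it misses $D$. If $2$, it meets $D$ in one subpath, joining the two poles concerned. $\square$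

**Example (the wheel gadget).** Let $F$ be the wheel with centre $z$ and $k\ge3$ rim vertices. It is 3-connected: if $z$ survives it is adjacent to everything, and if $z$ is deleted, the rim cycle minus at most one vertex is connected. Let $r$ be a rim vertex. Then $D=F-r$ is a path $s_1\cdots s_{k-1}$ together with $z$ adjacent to all of it, with poles $s_1,s_{k-1},z$. Any two poles are joined by a passage through all $k$ vertices: $s_1s_2\cdots s_{k-1}z$, its mirror image, and $s_1zs_2\cdots s_{k-1}$.

Now replace all four cubic vertices of $K_{3,4}$ by copies of this gadget. The result is 3-connected by Lemma 1. A cycle inside a copy has at most $k$ vertices. Any other cycle passes through at most three copies, once each, so it has at most $3k+3$ vertices. On the other hand there is a path $D,H_1,D,H_2,D,H_3,D$, where $H_1,H_2,H_3$ are the vertices of the 3-side and each copy is covered completely, with $4k+3$ vertices. Hence $c/(p-1)\le(3k+3)/(4k+2)\to\frac34$, which proves $\alpha^*\le\frac34$ by hand.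

**Where heavy vertices stop helping.** One would now look for a better frame than $K_{3,4}$ and keep such symmetric gadgets, in which any two poles are joined by a longest passage with $h$ vertices. Suppose $k$ cubic vertices of the frame are replaced, and some three internally disjoint $x$–$y$ paths of the frame contain all of them as inner vertices. Two of the three paths contain at least $\frac23k$ of the replaced vertices and form a cycle, which lifts to a cycle with at least $\frac23kh$ vertices. A path that passes through every gadget once collects only $kh$ vertices there. So compared with such a path the ratio stays at least about $\frac23$ for large $h$. The frame used below does have three such paths. The obstacle is that a symmetric gadget pays in full *however* one passes through it. We need gadgets that pay only if one *particular* edge is used. With those, the frame carries weights on edges instead of vertices, and the three disjoint paths can be made nearly worthless.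

## 3. Gadgets that reward one edge

**Definition (type).** A gadget $D$ has *type* $(h,\lambda)$ if every passage has at most $h$ vertices, some $o$–$p$ passage has exactly $h$ vertices, and every $p$–$q$ passage has at most $\lambda$ vertices.

The triangle (from $F=K_4$) has type $(3,3)$. The wheel gadget has type $(k,k)$ for every labelling of its poles. We want $\lambda$ much smaller than $h$: then, by Lemma 2, a path or cycle that does not use the edge at $o$ picks up at most $\lambda$ vertices, while one that uses it can pick up $h$.

**Definition (ladder).** For $n\ge1$ the ladder $L_n$ has vertices $r,A_0,\dots,A_n,B_1,\dots,B_n,Y_1,Y_1',\dots,Y_n,Y_n'$. Each of $Y_i,Y_i'$ is adjacent exactly to $A_{i-1},A_i,B_i$; there are edges $B_iB_{i+1}$ for $1\le i<n$; and $r$ is adjacent to $A_0,A_n,B_n$. The $A_i,B_i$ are called *hubs*, and $\{A_{i-1},A_i,B_i\}$ together with $Y_i,Y_i'$ is *unit* $i$.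

For $n=1$ this is $K_{3,3}$, with sides $\{r,Y_1,Y_1'\}$ and $\{A_0,A_1,B_1\}$. In general all $Y_i,Y_i'$ and $r$ have degree 3, and the hubs have degree 3 or 4.

The idea of the ladder: travelling from $A_0$ to $A_n$ one can make the detour $A_{i-1}\,Y_i\,B_i\,Y_i'\,A_i$ in every unit, using both $Y$'s and always the edges to $B_i$. But on a trip from $A_n$ to $B_n$ the path goes down along the $A$'s and must come back up along the $B$'s, which blocks the detours.

**Lemma 3.** $L_n$ is 3-connected.

*Proof.* Let $|S|\le2$. A surviving $Y$-vertex has three hub neighbours, so one survives. Hence it suffices to connect all surviving hubs and $r$ (if it survives) in $L_n-S$.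

If $S=\{Y_i,Y_i'\}$, then $A_0,\dots,A_{i-1}$ are connected to each other through the $Y$'s of units below $i$, and to $r$ via $A_0$. The vertices $A_i,\dots,A_n$ are connected to each other and to $r$ via $A_n$, and the $B$'s form a path joined to $r$ via $B_n$.

Otherwise each unit has a surviving $Y$-vertex, so the surviving hubs of a unit are connected to each other. Thus it suffices that $M-S$ is connected, where $M$ is the graph on the hubs and $r$ with edges $A_{i-1}A_i,\ A_{i-1}B_i,\ A_iB_i,\ B_iB_{i+1},\ rA_0,\ rA_n,\ rB_n$. Let $K$ be the cycle $rA_0A_1\cdots A_nr$ of $M$. If $|S\cap K|=0$, then $K$ survives and each $B_i$ is adjacent to it. If $|S\cap K|=1$, then $K-S$ is a path, and each $B_i$ has two neighbours $A_{i-1},A_i$ on $K$, at least one of which survives. If $|S\cap K|=2$, then the path $B_1\cdots B_n$ survives, and every vertex of $K$ has a neighbour on it ($A_0$ has $B_1$, $A_i$ has $B_i$, $r$ has $B_n$). $\square$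

**Lemma 4.** Let $D$ have type $(h,\lambda)$. In $L_n$ replace every $Y_i$ by a copy of $D$ with $o\to B_i$, $p\to A_{i-1}$, $q\to A_i$, and every $Y_i'$ by a copy with $o\to B_i$, $p\to A_i$, $q\to A_{i-1}$. Deleting $r$ gives a gadget $D'$ with poles $o'=A_0$, $p'=A_n$, $q'=B_n$ of type
$$(h',\lambda')=(2nh+2n+1,\ n\lambda+2h+2n+1).$$

(The notation $o\to B_i$ means that the edge leaving $D$ at $o$ goes to $B_i$.)

*Proof.* **Step 1: $D'$ is a gadget, and $h'$ is right.** By Lemmas 1 and 3 the graph before deleting $r$ is 3-connected, and $r$ has degree 3 in it. The ends of a passage of $D'$ are hubs, so by Lemma 2 it meets each of the $2n$ copies in at most one passage, with at most $h$ vertices. There are $2n+1$ hubs, so it has at most $h'$ vertices. Conversely, follow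
$$A_0\,Y_1\,B_1\,Y_1'\,A_1\,Y_2\,B_2\,Y_2'\,A_2\cdots A_n .$$
In each copy one runs between the poles attached to $B_i$ and to $A_{i-1}$ (for $Y_i$) or $A_i$ (for $Y_i'$), that is, between $o$ and $p$. So a passage with $h$ vertices can be used in every copy. All hubs are visited, so this $o'$–$p'$ passage has $h'$ vertices.

**Step 2: $p'$–$q'$ passages are short.** The purpose is to show that such a passage uses, in all but one unit, at most one copy, and there only between $p$ and $q$. Let $W$ be an $A_n$–$B_n$ path in $D'$. Contracting the copies gives, by Lemma 2, a path $\overline W$ in $L_n-r$. In $L_n-r$ the vertex $A_n$ has only the neighbours $Y_n,Y_n'$, so $\overline W$ contains some $Y$-vertex. Let $k$ be least such that $\overline W$ contains $Y_k$ or $Y_k'$. Fix $i$ with $k<i\le n$ and put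
$$\mathcal L=\{A_0,\dots,A_{i-2},B_1,\dots,B_{i-1}\}\cup\{Y_l,Y_l':l<i\}.$$
In $L_n-r$, the only edges from $\mathcal L$ to the rest are those to the vertex $A_{i-1}$ and the edge $B_{i-1}B_i$. Now $\overline W$ meets $\mathcal L$ (in unit $k$) and has both ends $A_n,B_n$ outside $\mathcal L$. A maximal subpath of $\overline W$ inside $\mathcal L$ is therefore flanked by two distinct outside vertices, which must be $A_{i-1}$ and $B_i$, and the edge $B_{i-1}B_i$ is used. So $\overline W$ contains a subpath from $A_{i-1}$ through $\mathcal L$ to $B_i$.

As $i-1<n$, the vertex $A_{i-1}$ is not an end of $\overline W$, so it has exactly one further neighbour on $\overline W$. That neighbour is not in $\mathcal L$: a second excursion into $\mathcal L$ starting from $A_{i-1}$ would have to come out again, but $A_{i-1}$ and the edge $B_{i-1}B_i$ are already used. So it is some $Y\in\{Y_i,Y_i'\}$. The other $\overline W$-neighbour of $Y$ is not $B_i$, as this would close a cycle $A_{i-1}\cdots B_iYA_{i-1}$ in the path $\overline W$. Hence it is $A_i$. Let $Y^*$ be the second $Y$-vertex of unit $i$. If $Y^*$ were on $\overline W$, its neighbours there could not include $A_{i-1}$ (whose two neighbours are known), so they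 would be $A_i,B_i$. This closes the cycle $A_{i-1}\cdots B_iY^*A_iYA_{i-1}$, a contradiction.

So for every $i>k$ exactly one copy of unit $i$ is met, by a passage between the poles attached to $A_{i-1}$ and $A_i$. In both kinds of copy these are $p$ and $q$, so the passage has at most $\lambda$ vertices. Unit $k$ contributes at most two passages with at most $h$ vertices each, and lower units contribute nothing. Hence $|W|\le n\lambda+2h+2n+1$. $\square$

The gain: $h$ is multiplied by about $2n$ and $\lambda$ only by about $n$, up to the extra $2h$. Iterating drives $\lambda/h$ down to about $2/n$.

**Lemma 5.** For every integer $m\ge1$ there are gadgets $D_1,D_2$ of types $(h_1,\lambda_1),(h_2,\lambda_2)$, coming from graphs $F$ of maximum degree at most 4, with $h_2=2h_1-1$, $h_1\ge2m$ and $\lambda_1,\lambda_2\le\frac7mh_1$.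

*Proof.* Iterate Lemma 4 with fixed $n=m$, starting from the triangle. Degrees never exceed 4, since star products keep degrees and $L_m$ and $K_4$ have maximum degree at most 4. Clearly $h\to\infty$, and the ratio $\rho=\lambda/h$ satisfies
$$\rho'\le\frac{m\lambda+2h+2m+1}{2mh}=\frac\rho2+\frac1m+\frac{2m+1}{2mh}.$$
So $\rho$ stays bounded and $\limsup\rho\le\frac12\limsup\rho+\frac1m$, that is, $\limsup\rho\le\frac2m$. Hence at some stage we have a gadget $D$ of type $(h,\lambda)$ with $h\ge m$ and $\lambda\le 3h/m$. Apply Lemma 4 to $D$ once more, with $n=m$ to get $D_1$, and with $n=2m$ to get $D_2$. Then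
$$h_1=2m(h+1)+1,\qquad h_2=4m(h+1)+1=2h_1-1,$$
and $h_1\ge 2m$. Finally $\lambda_1,\lambda_2\le 2m\lambda+2h+4m+1$ and $h_1\ge 2mh$, so
$$\frac{\lambda_i}{h_1}\le\frac{\lambda}{h}+\frac1m+\frac{4m+1}{2mh}\le\frac3m+\frac1m+\frac5{2h}\le\frac{4}{m}+\frac{5}{2m}\le\frac7m.\qquad\square$$

So we have two gadgets that reward a single edge: in the unit $h_1$, the gadget $D_1$ is worth $1$ and $D_2$ is worth $2$ if the edge at $o$ is used, and both are worth almost nothing otherwise.

## 4. A weighted frame: paths of weight $5$ per step, cycles of weight $2$ per step

**Definition (frame).** Let $N\ge3$. The graph $\Gamma_N$ has vertices $x,y$, $v_1,\dots,v_{N+2}$, $b_1,\dots,b_N$, $a_2,\dots,a_{N+1}$, and edges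

* for $1\le j\le N$ the 4-cycle $Q_j=v_j\,b_j\,v_{j+2}\,a_{j+1}\,v_j$;
* $T_j=a_jb_j$ for $2\le j\le N$, and $T_1=xb_1$, $T_{N+1}=a_{N+1}y$;
* $xv_1,\ xv_2,\ yv_{N+1},\ yv_{N+2}$.

So $b_j$ is adjacent to $v_j,v_{j+2}$ and the other end of $T_j$, while $a_j$ is adjacent to $v_{j-1},v_{j+1}$ and the other end of $T_j$. All $a_j,b_j,x,y$ are cubic. The vertex $v_j$ lies in $Q_j$ (if $j\le N$) and in $Q_{j-2}$ (if $j\ge3$), and has degree at most 4.

**Weights.** For $2\le j\le N$ the edges $e_j=v_jb_j$ and $e_j'=a_jv_{j+1}$ have weight $2$ and $T_j$ has weight $1$. All other edges have weight $0$.

The path
$$v_2\,b_2\,a_2\,v_3\,b_3\,a_3\,v_4\cdots v_N\,b_N\,a_N\,v_{N+1} \tag{1}$$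
uses $e_j,T_j,e_j'$ for every $2\le j\le N$ and has weight $5(N-1)$, which is everything. What can cycles do? The steps $v_i\to a_{i+1}\to b_{i+1}\to v_{i+3}$, started by $x\to v_1$, $x\to v_2$, $x\to b_1\to v_3$ and ended by $v_N\to a_{N+1}\to y$, $v_{N+1}\to y$, $v_{N+2}\to y$, give three internally disjoint $x$–$y$ paths, the *lanes*, covering all vertices. The lane of $v_i$ is $i$ mod 3, and the lane of $a_i,b_i$ is $i-1$ mod 3. Among weighted edges the lanes contain only the $T_j$, so a cycle formed by two lanes has weight at most $N-1$. A better cycle uses the odd and the even $v$'s: $x\,v_1\,b_1\,v_3\,b_3\,v_5\cdots y$ together with $x\,v_2\,b_2\,v_4\,b_4\cdots y$. It contains every $e_j$ and has weight $2(N-1)$. Lemma 7 below says that, up to a constant, nothing beats this.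

**Lemma 6.** $\Gamma_N$ is 3-connected.

*Proof.* The edges $v_jb_j$ and $a_{j+1}v_{j+2}$ ($1\le j\le N$) join different lanes, since the lanes of $v_j,b_j$ are $j,j-1$ and those of $a_{j+1},v_{j+2}$ are $j,j+2$ mod 3. Every vertex other than $x,y$ lies on such an edge. Let $|S|\le2$ and call each component of $(\text{lane}-\{x,y\})-S$ a segment.

If $x,y\notin S$, some lane avoids $S$ and connects $x$ with $y$. A segment containing the first or last vertex of its lane (apart from $x,y$) is adjacent to $x$ or $y$. Any other segment lies between two vertices of $S$ on one lane. It has a neighbour on another lane, which avoids $S$.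

If $x\in S$ and $y\notin S$, segments containing the last vertex of their lane are adjacent to $y$. A segment not containing it lies on the lane of the other vertex of $S$. It has a neighbour on another lane, which minus $x$ avoids $S$ and is attached to $y$. The case $y\in S$, $x\notin S$ is symmetric.

If $S=\{x,y\}$, the three lanes minus $x,y$ are joined by the edges $v_1b_1$ (lanes $1$ and $0$) and $v_2b_2$ (lanes $2$ and $1$). $\square$

**Lemma 7.** Every cycle $C$ of $\Gamma_N$ has weight at most $2N+15$.

*Proof.* We sweep over the frame from $x$ to $y$. At each stage the swept part meets the rest in only three vertices, so a cycle has few possible states, and a potential on states shows that the average gain per step is at most 2.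

**Step 1: making all steps alike.** Increase weights so that in every $Q_j$, $1\le j\le N$, the edges $v_jb_j$ and $v_{j+2}a_{j+1}$ have weight 2 and the other two have weight 0; $T_2,\dots,T_{N+1}$ have weight 1; and $T_1,xv_1,xv_2,yv_{N+1},yv_{N+2}$ have weight 0. No weight went down, because $e_j'=a_jv_{j+1}$ is an edge of $Q_{j-1}$. We bound the new weight $w(C)$.

**Step 2: the sweep and its three boundary vertices.** Put
$$E_1=\{xv_1,xv_2,T_1\},\qquad E_{j+1}=E_j\cup E(Q_j)\cup\{T_{j+1}\}\quad(1\le j\le N).$$
All edges except $yv_{N+1},yv_{N+2}$ lie in $E_{N+1}$. We claim that the only vertices incident with edges both inside and outside $E_j$ are $v_j$, $v_{j+1}$ and $b_j$ (where $b_{N+1}$ is to be read as $y$), and that $T_j$ is the only edge of $E_j$ at $b_j$. Indeed $E_j$ contains $Q_i$ iff $i\le j-1$ and $T_i$ iff $i\le j$. The edges at $v_i$ are those in $Q_{i-2}$ (or the edge to $x$ if $i\le2$) and those in $Q_i$ (or the edge to $y$ if $i>N$). The former are in $E_j$ iff $i\le j+1$, the latter iff $i\le j-1$, so $v_i$ is mixed iff $i\in\{j,j+1\}$. The edges at $b_i$ are two from $Q_i$ and $T_i$, mixed iff $i=j$. At $a_{i+1}$ we have $Q_i$ and $T_{i+1}$, which enter together. All edges at $x$ are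 in $E_1$, and at $y$ only $T_{N+1}$ is ever swept.

**Step 3: the state of $C$ at a cut.** Call $j$ *active* if $\emptyset\ne C\cap E_j\ne C$ (as edge sets). Call $v_i\in\{v_j,v_{j+1}\}$ *crossing* at $j$ if exactly one edge of $C$ at $v_i$ is in $E_j$, *saturated* (L) if two are, *free* (F) if none is. Let $j$ be active. Then $C\cap E_j$ is a disjoint union of paths. Their ends have one $C$-edge inside $E_j$ and one outside, so they are the crossing ones among $v_j,v_{j+1}$, together with $b_j$ if $T_j\in C$. Their number is even, nonzero and at most 3, hence exactly two, and $C\cap E_j$ is a single path. So the state $\sigma_j$ is one of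

* $A$: $v_j,v_{j+1}$ crossing, $T_j\notin C$;
* $B_L,B_F$: $T_j\in C$, $v_j$ crossing, $v_{j+1}$ saturated, resp. free;
* $D_L,D_F$: $T_j\in C$, $v_{j+1}$ crossing, $v_j$ saturated, resp. free.

Define $\varphi(A)=0$, $\varphi(B_L)=3$, $\varphi(D_L)=2$, $\varphi(B_F)=-1$, $\varphi(D_F)=-2$.

**Step 4: one step gains at most 2, up to the potential.** We claim: if $1\le j\le N$ and $j,j+1$ are both active, then
$$w\bigl(C\cap(E_{j+1}\setminus E_j)\bigr)\le2+\varphi(\sigma_{j+1})-\varphi(\sigma_j). \tag{2}$$
Write $a=a_{j+1}$, $b=b_j$. The new edges are those of the 4-cycle $v_j\,b\,v_{j+2}\,a$ and $T_{j+1}$. We read off the degrees in $C\cap Q_j$. The degree of $b$ is $1$ if $T_j\in C$, else $0$ or $2$. The degree of $a$ is $1$ if $T_{j+1}\in C$, else $0$ or $2$. The edges at $v_j$ outside $E_j$ are its two edges in $Q_j$, so $v_j$ has degree $1$ if crossing at $j$, $0$ if saturated, $0$ or $2$ if free. The edges at $v_{j+2}$ inside $E_{j+1}$ are its two edges in $Q_j$, so $v_{j+2}$ has degree $1,2,0$ if it is crossing, saturated, free at $j+1$, respectively. The vertex $v_{j+1}$ is not on $Q_j$, so its status at $j+1$ is the same as at $j$. Recall that $v_jb$ and $v_{j+2}a$ have weight 2, $bv_{j+2}$ and $v_ja$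 weight 0, and $T_{j+1}$ weight 1.

*From $A$.* Here $v_{j+1}$ is crossing, so $\sigma_{j+1}\in\{A,B_F,B_L\}$. The degree of $v_j$ is $1$, that of $b$ is $0$ or $2$.

* To $A$: $v_j,v_{j+2}$ have degree 1, and $a,b$ have degree 0 or 2, so $C\cap Q_j$ is $v_jbv_{j+2}$ or $v_jav_{j+2}$. The weight is $2$, the bound is $2$.
* To $B_F$: $v_{j+2}$ has degree 0, so $b$ cannot have degree 2, and $C\cap Q_j=v_ja$. The weight is $0+1=1$, the bound is $2-1=1$.
* To $B_L$: $v_{j+2}$ has degree 2, so $b$ has degree 2, and $C\cap Q_j=v_jbv_{j+2}a$. The weight is $4+1=5$, the bound is $2+3=5$.

*From $B_X$, $X\in\{L,F\}$.* Here $v_{j+1}$ has status $X$, so $\sigma_{j+1}=D_X$. All four degrees are 1, so $C\cap Q_j$ is $\{v_jb,v_{j+2}a\}$ or $\{v_ja,bv_{j+2}\}$. In the first case $v_jb$ closes the path $C\cap E_j$, whose ends are $v_j$ and $b$, into a cycle. This cycle would be all of $C$, contradicting $v_{j+2}a\in C$. So the second case holds and the weight is $0+1=1$. The bounds are $2-2+1=1$ for $F$ and $2+2-3=1$ for $L$.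

*From $D_X$.* Here $v_{j+1}$ is crossing, so $\sigma_{j+1}\in\{A,B_F,B_L\}$. The degree of $b$ is $1$, and that of $v_j$ is $0$ if $X=L$, and $0$ or $2$ if $X=F$.

* To $A$: $v_{j+2}$ has degree 1, $a$ has degree 0 or 2. If $v_j$ has degree 0, then $C\cap Q_j=bv_{j+2}$, of weight $0$. If $v_j$ has degree 2 (so $X=F$), then $C\cap Q_j=bv_jav_{j+2}$, of weight $4$. The bounds are $2-2=0$ for $L$ and $2+2=4$ for $F$.
* To $B_F$: $v_{j+2}$ has degree 0, and $a,b$ have degree 1, so $C\cap Q_j=bv_ja$, which requires $X=F$. The weight is $2+1=3$, the bound is $2-1+2=3$.
* To $B_L$: $v_{j+2}$ has degree 2, and $a,b$ have degree 1, so $C\cap Q_j=bv_{j+2}a$. The weight is $2+1=3$. The bounds are $2+3-2=3$ for $L$ and $2+3+2=7$ for $F$.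

This proves (2).

**Step 5: summing up.** Since $E_1\subset E_2\subset\cdots$, the active indices form an interval. Note that each set $E_{j+1}\setminus E_j$ has weight $5$.

Suppose there is no active index. Let $j$ be least with $C\cap E_j\ne\emptyset$; it exists, since the two edges outside $E_{N+1}$ contain no cycle. As $j$ is not active, $C\subseteq E_j$, and $j\ne1$ since $E_1$ is a star. So $C\subseteq E_j\setminus E_{j-1}$ and $w(C)\le5$.

Otherwise let $s\le t$ be the first and last active index. The part of $C$ in $E_s$ has weight at most 5: if $s\ge2$ then $s-1$ is inactive and $C\cap E_{s-1}\ne C$, so $C\cap E_{s-1}=\emptyset$; if $s=1$, then $w(E_1)=0$. The part of $C$ outside $E_t$ has weight at most 5: if $t\le N$ then $t+1$ is inactive and $C\cap E_{t+1}\neq\emptyset$, so $C\subseteq E_{t+1}$; if $t=N+1$ the remaining edges have weight 0. Adding (2) for $j=s,\dots,t-1$,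
$$w(C)\le10+2(t-s)+\varphi(\sigma_t)-\varphi(\sigma_s)\le10+2N+5.\qquad\square$$

## 5. Installing the gadgets in the frame

We now turn each weighted edge of $\Gamma_N$ into vertices. An edge of weight 2 gets a $D_2$ at one of its ends, an edge of weight 1 gets a $D_1$, in each case with the pole $o$ facing the edge. At $a_j$ only one edge, $e_j'$, is to be rewarded. At $b_j$ there are two, $e_j$ and $T_j$, so $b_j$ is first blown up twice to make room.

**Step 1: the construction.** Fix $m$ and take $D_1,D_2$ from Lemma 5. Build $G=G_{m,N}$ from $\Gamma_N$ by the following star products, for each $2\le j\le N$.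

* *At $b_j$.* Replace $b_j$ by a triangle $\beta_e,\beta_T,\beta_0$, attached to the edges towards $v_j,a_j,v_{j+2}$ respectively. Replace $\beta_T$ by a triangle $\gamma_T,\gamma_e,\gamma_0$, attached towards $a_j,\beta_e,\beta_0$. Replace $\beta_e$ by $D_2$ with $o\to v_j$, $p\to\gamma_e$, $q\to\beta_0$. Replace $\gamma_T$ by $D_1$ with $o\to$ the edge $T_j$, $p\to\gamma_e$, $q\to\gamma_0$. Let $X_j$ be the resulting vertex set. It consists of one $D_2$, one $D_1$ and the three vertices $\gamma_e,\gamma_0,\beta_0$.
* *At $a_j$.* Replace $a_j$ by a triangle $\alpha_{e'},\alpha_T,\alpha_0$, attached towards $v_{j+1},b_j,v_{j-1}$. Replace $\alpha_{e'}$ by $D_2$ with $o\to v_{j+1}$, $p\to\alpha_T$, $q\to\alpha_0$. Let $X_j'$ be the resulting vertex set. It consists of one $D_2$ and the two vertices $\alpha_T,\alpha_0$.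

Every replaced vertex is cubic, so by Lemmas 1 and 6 $G$ is 3-connected. Degrees are kept, so the maximum degree is at most 4. Contracting every $X_j$ to $b_j$ and every $X_j'$ to $a_j$ gives back $\Gamma_N$.

**Step 2: a long path.** This step lifts the path (1). For $j=2,\dots,N$ follow
$$v_j\to D_2\ (o\text{ to }p)\to\gamma_e\to D_1\ (p\text{ to }o)\to\alpha_T\to D_2\ (p\text{ to }o)\to v_{j+1},$$
using longest $o$–$p$ passages, with $h_2,h_1,h_2$ vertices. The vertices $v_2,\dots,v_{N+1}$ contribute $N$, so the path has $N+(N-1)(2h_2+h_1+2)$ vertices, and as $h_2=2h_1-1$,
$$p(G)-1\ge(N-1)(2h_2+h_1+3)=(N-1)(5h_1+1). \tag{3}$$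

**Step 3: all cycles are short.** This step pushes a cycle down to $\Gamma_N$, so that Lemma 7 applies. Let $C$ be a cycle of $G$. If $C$ lies inside some $X_j$ or $X_j'$, then $|C|\le M$ with $M$ independent of $N$. Otherwise $C$ meets each $X_j$, $X_j'$ in at most one path, as only three edges leave each. Contracting these sets maps $C$ to a closed walk $\overline C$ of $\Gamma_N$ with no repeated vertex or edge. It has at least two vertices, and not exactly two since $\Gamma_N$ has no parallel edges, so $\overline C$ is a cycle of $\Gamma_N$. By Lemma 2, for each $j$:

* $C$ meets the $D_2$ in $X_j$ in at most $h_2$ vertices if $e_j\in\overline C$, and in at most $\lambda_2$ otherwise;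
* $C$ meets the $D_1$ in $X_j$ in at most $h_1$ vertices if $T_j\in\overline C$, and in at most $\lambda_1$ otherwise;
* $C$ meets the $D_2$ in $X_j'$ in at most $h_2$ vertices if $e_j'\in\overline C$, and in at most $\lambda_2$ otherwise.

There are at most $(3N+4)+5N$ other vertices. With the weights $2,1,2$ on $e_j,T_j,e_j'$ and $h_2\le2h_1$, Lemma 7 gives
$$|C|\le h_1w(\overline C)+N(2\lambda_2+\lambda_1)+8N+4\le h_1(2N+15)+N(2\lambda_2+\lambda_1+8)+4. \tag{4}$$

**Step 4: the limit.** Fix $m$, so that $h_i,\lambda_i,M$ are fixed, and let $N\to\infty$. By (3), (4) and Lemma 5,
$$\limsup_{N\to\infty}\frac{c(G_{m,N})}{p(G_{m,N})-1}\le\frac{2h_1+2\lambda_2+\lambda_1+8}{5h_1+1}\le\frac25+\frac{21}{5m}+\frac8{5h_1}\le\frac25+\frac5m,$$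
where the last step uses $h_1\ge2m$. Given $\varepsilon>0$, choose $m>5/\varepsilon$. Then for all large $N$ we have $c(G_{m,N})<(\frac25+\varepsilon)(p(G_{m,N})-1)$, and $p(G_{m,N})\to\infty$ by (3). So no $\alpha>\frac25$ is admissible and $\alpha^*\le\frac25$. With the Bondy–Locke bound, or with Theorem 2, $\alpha^*=\frac25$. This proves Theorem 1. $\blacksquare$

## 6. Minimum-cost lanes for Theorem 2

Now $G$ is any graph with $x,y,P,w$ as in Theorem 2. We first dispose of the case $xy\in E(G)$. If $P\ne xy$, then $P+xy$ is a cycle containing all of $P$. If $P=xy$, then $P$ together with one of the three given paths other than $xy$ is a cycle containing $P$. *From now on $xy\notin E(G)$.*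

The first thing to try: take three internally disjoint paths $R_1,R_2,R_3$ from $x$ to $y$, delete one at random, and keep the cycle formed by the other two. An edge of $P$ on some $R_i$ is kept with probability $\frac23$. But edges of $P$ outside the $R_i$ are never kept, and there may be many of them. In $\Gamma_N$ with its lanes, the edges $e_j,e_j'$ of the path (1) are on no lane. So the two kept paths must sometimes *switch* lanes along pieces of $P$. For that we need to know how $P$ winds around the lanes, and in particular that it does not go back and forth too wildly. This is achieved by choosing the lanes well.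

**Step 1: choosing the lanes.** Give edges of $P$ cost 0 and all other edges cost 1, and write $c(uv)$ for the cost. Let the *lanes* $R_1,R_2,R_3$ be internally disjoint $x$–$y$ paths of minimum total cost. They are directed from $x$ to $y$, so "before", "after", "first", "last" make sense on a lane.

**Step 2: potentials.** This step turns minimality into inequalities. Consider the network with nodes $x=x^+$, $y=y^-$ and $v^-,v^+$ for each $v\ne x,y$. It has arcs $v^-\to v^+$ of capacity 1 and cost 0, and, for each edge $uv$ and each direction with $u\ne y$, $v\ne x$, an arc $u^+\to v^-$ of cost $c(uv)$ and unlimited capacity. The lanes give an integral flow of value 3. Any integral flow of value 3 decomposes into three $x$–$y$ paths and some cycles. The paths are internally disjoint in $G$ because of the capacities, and the cycles have cost $\ge0$. So the lanes form a flow of minimum cost among integral flows of value 3.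

Recall the residual network: it contains each arc that is not used to capacity, with its cost, and the reverse of each used arc, with the negative cost. It has no directed cycle of negative cost, since pushing one unit along such a cycle would give a cheaper integral flow. A network with integer costs and no negative cycle has integer potentials $\pi$ with $\pi(\text{head})\le\pi(\text{tail})+\text{cost}$ for each arc: add a new node with cost-0 arcs to all nodes and take distances from it. Apply this to the residual network. An arc $u^+\to v^-$ is always residual, and so is its reverse if it is used. An arc $v^-\to v^+$ is residual iff it is unused, and its reverse is residual iff it is used. Thus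
$$\pi(v^-)\le\pi(u^+)+c(uv)\ \text{ for each arc } u^+\to v^-,\ \text{with equality if a lane traverses } uv \text{ from } u \text{ to } v; \tag{5}$$
$$\pi(v^-)\le\pi(v^+)\ \text{ if } v \text{ is an inner vertex of a lane};\qquad \pi(v^+)\le\pi(v^-)\ \text{ if } v \text{ is on no lane.} \tag{6}$$

**Step 3: intervals.** Normalize $\pi(x)=0$ and put $n=\pi(y)$, $I(x)=\{0\}$, $I(y)=\{n\}$, and $I(v)=[\pi(v^-),\pi(v^+)]$ for inner lane vertices $v$. These are real intervals with integer ends. By (5), if $u,v$ are consecutive on a lane ($u$ before $v$), then
$$\min I(v)=\max I(u)+c(uv). \tag{7}$$
So along each lane the intervals move from $0$ to $n$ without overlapping in more than endpoints, and with gaps of length $0$ (edges of $P$) or $1$. If $u$ is before $v$ on a lane, $\min I(v)-\max I(u)$ is at least the cost of the lane between them. Only one lane can start with an edge of $P$, and every other lane has a first edge of cost 1, so $n\ge1$.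

**Step 4: items and ears.** An *ear* is a subpath of $P$ of length at least 1, with no edge in a lane, with both ends on lanes and no inner vertex on a lane. A *lane item* is an edge of $P$ that lies on a lane. Cutting $P$ at all its vertices on lanes shows that $P$ is a concatenation of *items*: ears and lane items.

**Lemma 8.** The ends $p,q$ of an ear lie in different lanes (in particular neither is $x$ or $y$), and $I(p)\cap I(q)\ne\emptyset$. Hence the first and last items of $P$ are lane items.

*Proof.* Suppose $p,q$ lie on a common lane $R$, $p$ before $q$. All edges of the ear have cost 0 and its inner vertices are on no lane. So (5) and the second part of (6), applied along the ear from $p^+$ to $q^-$, give $\min I(q)\le\max I(p)$. By (7) the part of $R$ from $p$ to $q$ has cost 0, so it lies in $P$. It is distinct from the ear, which contains no lane edge, and the two form a cycle in $P$, a contradiction. As $x$ and $y$ lie on all lanes, they are not ends of ears. So $p,q$ are inner vertices of different lanes, and going along the ear in both directions we get $\min I(q)\le\max I(p)$ and $\min I(p)\le\max I(q)$. Hence the intervals meet. $\square$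

## 7. Slicing $P$ by time

**Step 1: times.** Each item gets an integer time: an ear with ends $p,q$ gets some integer in $I(p)\cap I(q)$, and a lane item $uv$ ($u$ before $v$) gets the time $\max I(u)=\min I(v)$, these being equal by (7). The first item of $P$ has time $0$ and the last has time $n$. Two consecutive items of $P$ share a lane vertex $z\neq x,y$, called a *junction*, and both their times lie in $I(z)$. The junction *crosses* each half-integer $\tau$ strictly between the two times, and then $\tau\in I(z)$. Each lane has at most one vertex $z$ with $\tau\in I(z)$, by (7). As $P$ starts at time $0$ and ends at time $n$, each half-integer $\tau\in(0,n)$ is crossed by an odd number of junctions, at most one on each lane. So *each half-integer in $(0,n)$ is crossed once or three times, on distinct lanes.* If it is crossed once, $P$ passes there from below to above: all items before the junction have time $<\tau$, all later items time $>\tau$.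

**Step 2: slices.** For an integer $0\le t\le n$ let $T_i=T_i^t=\{v\in R_i:t\in I(v)\}$. Since gaps have length at most 1, $T_i$ is nonempty. If $u$ before $v$ are both in $T_i$, then $t\le\max I(u)\le\min I(v)\le t$, so all edges of $R_i$ between $u$ and $v$ have cost 0 and are lane items of time $t$. So $T_i$ is a set of consecutive vertices of $R_i$, and the lane items of time $t$ on $R_i$ are exactly the edges between consecutive vertices of $T_i$. Let $a_i,b_i$ be its first and last vertex. (These letters have nothing to do with vertices of $\Gamma_N$.)

A junction on lane $i$ crossing $t-\frac12$ is at $a_i$: its interval contains $t-1$ and $t$, so by (7) it is the first vertex of $T_i$. Likewise a junction on lane $i$ crossing $t+\frac12$ is at $b_i$. If $|T_i|\ge2$, an ear of time $t$ meets $T_i$ only at $a_i$ or $b_i$, since an inner vertex of $T_i$ already has two lane items of $P$.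

*Slices $0$ and $n$.* The first item is a lane item, so exactly one lane starts with an edge of $P$. The other two lanes have $T_i^0=\{x\}$. Therefore, by Lemma 8, there are no ears of time 0, and only the lane on which $P$ starts can be crossed at $\frac12$. Symmetrically, there are no ears of time $n$, and only the lane on which $P$ ends can be crossed at $n-\frac12$. In particular $\frac12$ and $n-\frac12$ are crossed once.

*Blocks.* Let $1\le t\le n-1$. A *block* is a maximal run of consecutive items of $P$ of time $t$. Blocks are vertex-disjoint subpaths of $P$. A block end is a junction between an item of time $t$ and one of another time, so it crosses exactly one of $t\pm\frac12$. Conversely a junction crossing exactly one of $t\pm\frac12$ has exactly one item of time $t$ and is a block end. A junction crossing both is called *through*; it is incident with no item of time $t$. If lane $i$ is crossed at both $t\pm\frac12$ and $|T_i|=1$, its junction is through. If $|T_i|\ge2$, the path $T_i$ is a subpath of one block. In that case, if $a_i$ or $b_i$ is a block end, its only item of time $t$ is a lane item.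

**Lemma 9.** Let $1\le t\le n-1$ and let $\ell,r\in\{1,3\}$ be the numbers of crossings at $t-\frac12$ and $t+\frac12$.

* $(\ell,r)=(1,1)$: either the crossing junction is through and there are no items of time $t$; or there is a single block and, for distinct lanes $i,k,l$, it is in the order of $P$ one of: (i) $T_i$; (ii) $T_i$, ear, $T_k$; (iii) $T_i$, ear, $T_k$, ear, $T_l$ with $T_k$ traversed forwards or $|T_k|=1$; (iv) as in (iii) but with $|T_k|\ge2$ and $T_k$ traversed backwards. Apart from $T_k$ in (iv), all $T$'s are traversed forwards or are trivial. In (iv) the first ear $e$ joins $b_i,b_k$ and the second ear $e'$ joins $a_k,a_l$. Lane $i$ is the one crossed at $t-\frac12$, and the last lane is the one crossed at $t+\frac12$.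
* $(1,3)$: if $i$ is the lane crossed at $t-\frac12$ and $k,l$ are the others, there is exactly one ear, joining $a_k$ and $a_l$.
* $(3,1)$: if $k,l$ are the lanes not crossed at $t+\frac12$, there is exactly one ear, joining $b_k$ and $b_l$.
* $(3,3)$: there are no ears.

*Proof.* *Case $(1,1)$.* Let $i,j$ be the lanes crossed at $t-\frac12,t+\frac12$. If one junction crosses both, there is no block end, hence no block. Otherwise there are exactly two block ends, so one block, which $P$ traverses from $a_i$ to $b_j$. If $|T_i|\ge2$, the item of time $t$ at the block end $a_i$ is a lane item, so the block first traverses $T_i$ forwards. At $b_i$ the lane items of time $t$ on lane $i$ are used up, so the block ends or takes an ear. The ear leads to $T_k$ with $k\ne i$, to one of its ends. If $|T_k|\ge2$, the next item there is the lane item, and all of $T_k$ is traversed. Then the block ends or takes an ear, which must lead to the third lane $l$, since all of $T_i$ is used up and an ear joins different lanes. It traverses $T_l$ and ends, since $T_i$ and $T_k$ are both used up. As the block ends at $b_j$, the last $T_j$ is traversed forwards or is trivial. This is the list (i)–(iv), and the ends of the ears in (iv)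 can be read off.

*Case $(1,3)$.* All lanes are crossed at $t+\frac12$, at $b_1,b_2,b_3$. If $|T_i|=1$, its junction is through and $T_i$ meets no item of time $t$. If $|T_i|\ge2$, then $a_i$ and $b_i$ are both block ends, so $T_i$ itself is a block. In either case no ear of time $t$ touches $T_i$, and the remaining block ends are $b_k,b_l$, so there is one more block, joining $b_k$ to $b_l$. From $b_k$ it must traverse $T_k$ to $a_k$ (trivially if $|T_k|=1$) and then take an ear, which can only go to $T_l$. If $|T_l|\ge2$, the only item of time $t$ at the block end $b_l$ is a lane item, so the ear goes to $a_l$, and then $T_l$ is traversed to $b_l$. If $|T_l|=1$ the block ends at $a_l=b_l$. So there is exactly one ear, joining $a_k$ and $a_l$.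

*Case $(3,1)$* is symmetric. *Case $(3,3)$.* Each $T_i$ is a through vertex or, if $|T_i|\ge2$, a block by itself. There are no further block ends, hence no further blocks and no ears. $\square$

**Example: the frame $\Gamma_N$.** Let $P=x\,v_2\,b_2\,a_2\,v_3\,b_3\,a_3\cdots v_{N+1}\,y$ and take the three lanes of Section 4 (the letters $a_j,b_j$ now denote vertices of $\Gamma_N$ again). Put
$$I(v_1)=I(b_1)=\{1\},\quad I(v_2)=[0,2],\quad I(v_j)=[j-1,j]\ (3\le j\le N),\quad I(a_j)=I(b_j)=\{j\}\ (2\le j\le N),$$
$I(v_{N+1})=[N,N+2]$, $I(a_{N+1})=I(v_{N+2})=\{N+1\}$, $n=N+2$. The lane edges of cost 0 are $xv_2$, $T_2,\dots,T_N$ and $v_{N+1}y$. All other lane edges have cost 1, and (7) holds on each of them: for example $\min I(a_{j+1})=j+1=\max I(v_j)+1$ and $\min I(v_{j+2})=j+1=\max I(b_j)+1$. Backwards along lane edges (5) holds too, since the potentials do not increase that way. On the edges $v_jb_j$ and $a_jv_{j+1}$ between lanes the two intervals meet, so (5) holds in both directions. There are no vertices off the lanes. So these intervals satisfy everything used above. The times along $P$ are $0$ for $xv_2$, then $j,j,j$ for $e_j,T_j,e_j'$, then $n$. Every slice $2\le j\le N$ has type (iv): $P$ stands on $v_j$, takes the ear $e=e_j$ to $b_j$, goes *backwards* along $T_j$ to $a_j$, and takes the ear $e'=e_j'$ to $v_{j+1}$.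

## 8. A processing order, and two kinds of moves

We want to build two disjoint paths by running through the items in an order that respects all three lanes at once. The order along $P$ does not, because of backward visits. So we define a linear order $\prec$ on items: first by time, and within a slice as follows.

* (i), (ii), (iii): along $P$.
* (iv): the items of $T_i$, then $e'$, then $T_k$ in lane order, then $e$, then $T_l$.
* $(1,3)$: the ear, then the lane items, in lane order on each lane.
* $(3,3)$, and slices $0$ and $n$: the lane items, in lane order on each lane.
* $(3,1)$: the lane items, in lane order on each lane, then the ear.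

**Lemma 10.** Along each lane, $\prec$ agrees with position: (a) if ears are attached to a lane at $u$ and $u'$ with $u$ strictly before $u'$, the first precedes the second; (b) an ear attached at $u$ precedes each lane item of that lane lying after $u$ and follows each one lying before $u$; (c) lane items of a lane are in lane order.

*Proof.* By (7) the times in question are weakly in the right order, so only equal times $t$ matter. In (a), both $u,u'$ are then in $T_i^t$, so $|T_i|\ge2$ and $u=a_i$, $u'=b_i$. By Lemma 9 ears at both ends of such a $T_i$ occur only for the middle lane $k$ in (iii), where the order is along $P$ and $T_k$ is traversed forwards, and in (iv), where $e'$ at $a_k$ precedes $e$ at $b_k$. In (b), if the lane item has the same time $t$ and lies after $u$, then $|T_i|\ge2$ and $u=a_i$, and if it lies before $u$, then $u=b_i$. So we check that ears at first vertices precede, and ears at last vertices follow, the items of the same $T$. In (ii), (iii) this holds since the nontrivial $T$'s are traversed forwards. In (iv) $T_i$ precedes $e$, $e'$ precedes $T_k$ and $T_l$, and $e$ follows $T_k$. In $(1,3)$ the ear is at $a_k,a_l$ and comes first, and in $(3,1)$ the ear is at $b_k,b_l$ and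 comes last. Finally (c) is clear from the definition. $\square$

**Moves.** When a half-integer $\tau$ is crossed once, call the lane of the crossing junction the *current lane* there. At the start it is the lane on which $P$ begins. In the order $\prec$, the ears group into moves.

* **M-move:** one ear, from the current lane $p$ (at $u$) to a lane $q$ (at $u'$), which becomes current.
* **Z-move:** an ear $e'$ followed in $\prec$ by an ear $e$. With $p$ current and $\{p,q,o\}=\{1,2,3\}$, $e'$ joins $a$ on lane $q$ to $c$ on lane $o$, and $e$ joins $u$ on lane $p$ to $b$ on lane $q$. The path $P$ traverses $e$ first (from $u$ to $b$), then lane $q$ backwards from $b$ to $a$ (possibly $a=b$), then $e'$ (from $a$ to $c$), and continues on lane $o$, which becomes current.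

**Lemma 11.** Every ear belongs to exactly one M-move or Z-move. $P$ traverses the moves one after another in the order $\prec$. Every lane item that is not between the two ears of a Z-move lies on the lane that is current at its place in $\prec$.

*Proof.* Each ear in (ii) and (iii) is an M-move, and the pair of ears in (iv) is a Z-move with $p=i$, $q=k$, $o=l$. By Lemma 9 the remaining ears lie in slices $(1,3)$ and $(3,1)$. Since $\frac12$ and $n-\frac12$ are crossed once, each maximal interval of triply crossed half-integers starts after a $(1,3)$ slice $t_1$ and ends before a $(3,1)$ slice $t_2>t_1$. Between them there are only $(3,3)$ slices, which have no ears. Let $p$ be the lane crossed at $t_1-\frac12$ and $o$ the lane crossed at $t_2+\frac12$.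

On each lane $i$, every half-integer strictly between $t_1$ and $t_2$ is crossed, so $b_i^{t}=a_i^{t+1}$ for $t_1\le t<t_2$. Hence the part $J_i$ of $R_i$ from $a_i^{t_1}$ to $b_i^{t_2}$ consists of lane items and lies in $P$. The ear of slice $t_1$ joins the first vertices of $J_i$ for the two lanes $i\ne p$. The ear of slice $t_2$ joins the last vertices of $J_i$ for the two lanes $i\ne o$. If $o=p$, these two (different) ears and the two parts $J_i$, $i\ne p$, would form a cycle in $P$, which is impossible. So $o\ne p$. Let $q$ be the third lane. Then $e'$, the ear of slice $t_1$, joins $a=a_q^{t_1}$ to $c=a_o^{t_1}$, and $e$, the ear of slice $t_2$, joins $u=b_p^{t_2}$ to $b=b_q^{t_2}$. The concatenation of $J_p$, $e$, $J_q$ backwards, $e'$, $J_o$ is a subpath of $P$. It starts at $a_p^{t_1}$, where $P$ crosses $t_1-\frac12$ for the only time, from below, so $P$ traverses it in this direction and then crosses $t_2+\frac12$ on lane $o$. This is a Z-move.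

At each singly crossed $\tau$, all items of time below $\tau$ precede on $P$ all items of time above $\tau$. Together with the order of the ears inside a block of type (iii) this gives the second claim. For the third: in slices $0$ and $n$ the lane items are on the lane where $P$ starts or ends, which is current. In (i)–(iii) the items of each $T$ are processed while its lane is current. In (iv) $T_i$ is processed before $e'$ and $T_l$ after $e$, and $T_k$ is between the ears. The lane items of slices $(1,3)$, $(3,3)$, $(3,1)$ are all between the two ears of a Z-move. $\square$

## 9. Switching lanes at random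

**Step 1: the switching game.** Start with two of the three lanes *present* and one *missing*, and go through the items in the order $\prec$. At an ear joining lane $i$ (at $u$) and lane $j$ (at $u'$), if $j$ is missing we may *switch* $i\to j$: leave lane $i$ at $u$, follow the ear, enter lane $j$ at $u'$. Now $i$ is missing instead of $j$. We require

$(*)$ a lane is never entered at a vertex at which it was left by an earlier switch.

**Lemma 12.** If $(*)$ holds throughout, the present portions of the lanes and the used ears form a cycle through $x$ and $y$. A lane item is on this cycle if its lane is present at its place in $\prec$, and an ear is on it if it is used for a switch.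

*Proof.* On a given lane the switches alternately leave and enter it, and by Lemma 10(a) the vertices where this happens are weakly in lane order. A portion runs from an entry (or from $x$) to the next leaving (or to $y$); it may be a single vertex. Between a leaving and the next entry the position increases strictly, by $(*)$. So the portions of one lane are disjoint subpaths. Portions of different lanes are disjoint apart from $x,y$, and ears meet lanes only at their ends and have disjoint interiors. Think of two tokens starting at $x$ on the two present lanes: each switch moves one token along an ear from one lane to the missing one, so the tokens are always on different lanes, and at the end both arrive at $y$. Their routes are two internally disjoint $x$–$y$ paths. Since $xy\notin E(G)$, their union is a cycle. By Lemma 10(b), the ears attached at or before the first vertex of a lane item precede it, and the others on its lane follow it. So if the lane is present at its place, the item is contained in a portion. $\square$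

**Step 2: why one cannot switch whenever possible.** Without $(*)$ life would be easy: choose the missing lane uniformly and switch at every ear that touches the missing lane. At each ear the missing lane is then permuted, so it stays uniform, and every lane item and every ear is covered with probability $\frac23$. But consider two ears in succession at the same vertex $z$ of lane $q$, the first coming from $p$, the second leading to $o$, and suppose $p$ is missing at first. The first ear is used to leave $q$ at $z$, and now $q$ is missing. The second ear would be used to bring the path on lane $o$ back to lane $q$, again at $z$. Both paths pass through $z$. This is exactly what $(*)$ forbids, so after a switch that leaves the new current lane, we must not use the next ear to re-enter it. Call such outcomes blocked and account for them.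

Precisely: if the current lane $p$ is missing, call this *blocked* if the ear by which $P$ last entered lane $p$ was used for a switch leaving lane $p$, and *free* otherwise. (Before the first move everything is free.) For an M-move the entering ear is the ear of the move. For a Z-move it is $e'$.

**Step 3: which probabilities to aim for.** Suppose the current lane is missing with probability $a$, each other lane with probability $\frac{1-a}2$, and at each ear we spend probability $s$ on switches onto the missing lane that $P$ is entering there, and $s'$ on the opposite switches. Returning to the same distribution after an M-move forces $s-s'=\frac{1-a}2-a=\frac{1-3a}2$. The free outcomes left for the next move have probability $\frac{1-a}2-s$, and we need $s'\le\frac{1-a}2-s$; so ears are covered with probability $s+s'\le\frac{1-a}2$. In a Z-move with the same amounts at $e'$, between the two ears lane $q$ is missing with probability $\frac{1-a}2+s-s'=1-2a$, so lane items there are covered with probability $2a$. The best compromise is $2a=\frac{1-a}2$, that is, $a=\frac15$, with value $\frac25$ and $s=\frac3{10}$, $s'=\frac1{10}$. This only suggests the numbers; the verification follows.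

**Step 4: the invariant.** Before and after each move, with current lane $p$ and other lanes $q,o$, we maintain
$$\Pr(q\text{ missing})=\Pr(o\text{ missing})=\tfrac25,\quad\Pr(p\text{ missing})=\tfrac15,\quad\Pr(p\text{ missing and free})\ge\tfrac1{10}. \tag{8}$$
Initially choose the missing lane with these probabilities; all is free. Below, "from an event switch with total probability $s$" means: in that event, flip an independent coin whose bias makes the probability of the event and a switch equal to $s$.

**Step 5: M-moves keep the invariant and cover the ear with probability $\frac25$.** Let the ear go from $u$ on $p$ to $u'$ on $q$. From "$q$ missing" (probability $\frac25$) switch $p\to q$ with total probability $\frac3{10}$. From "$p$ missing and free" (probability at least $\frac1{10}$) switch $q\to p$ with total probability $\frac1{10}$. Otherwise do nothing. The ear is covered with probability $\frac3{10}+\frac1{10}=\frac25$. Afterwards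
$$\Pr(p\text{ missing})=\tfrac15-\tfrac1{10}+\tfrac3{10}=\tfrac25,\qquad\Pr(o\text{ missing})=\tfrac25,$$
and $q$ is missing with probability $\frac25-\frac3{10}=\frac1{10}$ free plus $\frac1{10}$ blocked. So (8) holds with $q$ current.

*Check of $(*)$.* Every inner vertex of $P$ is incident with two items. If $q$ is entered at $u'$: another ear at $u'$ would be traversed by $P$ right after the present one, so it belongs to the next move by Lemma 11 and is later in $\prec$. Hence $q$ was not left at $u'$ earlier. If $p$ is entered at $u$: another ear at $u$ would be traversed by $P$ right before the present one, so it is the ear by which $P$ entered $p$, and "free" means that it was not used to leave $p$.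

**Step 6: Z-moves keep the invariant and cover everything with probability at least $\frac25$.** Let $e'$ go from $a$ on $q$ to $c$ on $o$, and $e$ from $u$ on $p$ to $b$ on $q$. Recall that $e'$ is processed first.

*At $e'$:* from "$o$ missing" switch $q\to o$ with total probability $\frac3{10}$; from "$q$ missing" switch $o\to q$ with total probability $\frac1{10}$. So $e'$ is covered with probability $\frac25$. Now

* $\Pr(q\text{ missing})=\frac25-\frac1{10}+\frac3{10}=\frac35$, of which $\frac3{10}$ did not arise from the switch at $e'$;
* $\Pr(o\text{ missing})=\frac25-\frac3{10}+\frac1{10}=\frac15$, namely $\frac1{10}$ in which $o$ was not left at $e'$ (free with respect to $e'$, by which $P$ enters $o$) and $\frac1{10}$ blocked;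
* $\Pr(p\text{ missing})=\frac15$, unchanged, with at least $\frac1{10}$ free.

So lane items between $e'$ and $e$ on lanes $p,q,o$ are covered with probability $\frac45,\frac25,\frac45$, in each case at least $\frac25$.

*At $e$:* from those "$q$ missing" outcomes that did not arise from the switch at $e'$ (probability $\frac3{10}$) always switch $p\to q$; from "$p$ missing and free" switch $q\to p$ with total probability $\frac1{10}$. So $e$ is covered with probability $\frac25$. Afterwards
$$\Pr(p\text{ missing})=\tfrac15-\tfrac1{10}+\tfrac3{10}=\tfrac25,\qquad\Pr(q\text{ missing})=\tfrac35-\tfrac3{10}+\tfrac1{10}=\tfrac25,$$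
and $o$ is missing with probability $\frac1{10}$ free plus $\frac1{10}$ blocked. So (8) holds with $o$ current.

*Check of $(*)$.* Entering $o$ at $c$ by $e'$: another ear at $c$ would be traversed by $P$ right after $e'$, so it belongs to the next move and is later in $\prec$. At $a$ or $b$ there is a second ear only if $a=b$, since otherwise the second item there is a lane item; and then the two ears are $e'\prec e$. Entering $q$ at $a$ by $e'$: the only possible other ear is $e$, which is later. Entering $q$ at $b$ by $e$: the only possible other ear is $e'$, and we enter only in outcomes in which $q$ was not left at $e'$. Entering $p$ at $u$ by $e$: another ear at $u$ would be the one by which $P$ entered $p$, and we enter only in free outcomes.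

**Step 7: conclusion.** Every ear, hence every edge of an ear, is covered with probability $\frac25$. A lane item between the two ears of a Z-move is covered with probability at least $\frac25$. Every other lane item lies on the current lane by Lemma 11, and is covered with probability $1-\frac15=\frac45$. So every edge of $P$ is covered with probability at least $\frac25$. The expected covered weight is at least $\frac25w(P)$, and some outcome covers at least this much. By Lemma 12 it gives a cycle through $x$ and $y$ containing edges of $P$ of total weight at least $\frac25w(P)$. This proves Theorem 2. $\blacksquare$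

In the frame $\Gamma_N$ with the path of the example in Section 7, every step $2\le j\le N$ is a Z-move, in which $e_j$, $e_j'$ and $T_j$ are each covered with probability exactly $\frac25$. With the weights $2,2,1$ this is an expected gain of $2$ out of $5$ per step, the same $2$ per step that Lemma 7 allows to a cycle.
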